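
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}

\title{Operators with small entropy numbers that are not\\ norm limits of finite rank operators}


\begin{abstract}
Let $e_n(T)$ and $a_n(T)$ be the entropy and approximation numbers of a bounded operator $T$ between real Banach spaces. It was conjectured that, for $0<p<2$ and $\frac1q=\frac1p-\frac12$, summability of $e_n(T)^p$ implies summability of $a_n(T)^q$. We construct an operator with $e_n(T)\le C(\log(n+1))^5/n$ and $a_n(T)\ge\frac14$ for all $n$. Hence the conjecture fails for every $p\in(1,2)$, and for such $p$ summability of $e_n(T)^p$ implies no summability of the approximation numbers at all. The threshold $p=1$ is sharp: $a_n(T)\le 2n\,e_n(T)$ for every operator, so operators with summable entropy numbers are norm limits of finite rank operators. If the domain or the range is a Hilbert space, then $a_n(T)\le5\sqrt n\,e_n(T)$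 and the conjectured implication holds for all $0<p<2$. The exponent $q$ in the conjecture cannot be lowered, even for operators with values in a Hilbert space.
\end{abstract}

\section{From coverings to finite rank approximation}

Let $E,F$ be real Banach spaces with closed unit balls $U_E,U_F$, let $\mathcal L(E,F)$ be the space of bounded linear operators from $E$ into $F$, and let $\mathcal L$ be the class of all such operators between arbitrary real Banach spaces. For $T\in\mathcal L(E,F)$ and $n=1,2,\dots$ the $n$-th (outer) entropy number is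
\[
e_n(T)=\inf\Big\{\varepsilon>0:\ T(U_E)\subseteq\bigcup_{i=1}^m(y_i+\varepsilon U_F)\ \text{for some } y_1,\dots,y_m\in F,\ m\le2^{n-1}\Big\},
\]
and the $n$-th approximation number is
\[
a_n(T)=\inf\{\|T-L\|:\ L\in\mathcal L(E,F),\ \operatorname{rank}(L)<n\}.
\]
Both sequences are nonincreasing and bounded by $\|T\|$. We have $e_n(T)\to0$ exactly when $T(U_E)$ is precompact, that is, when $T$ is compact, and $a_n(T)\to0$ exactly when $T$ is a norm limit of finite rank operators. Thus $e_n(T)$ measures how many bits describe a point of $T(U_E)$ up to a given error, while $a_n(T)$ asks for a \emph{linear} description with fewer than $n$ parameters. For $0<p<\infty$ put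
\[
\mathcal E_p=\Big\{T\in\mathcal L:\sum_{n=1}^\infty e_n(T)^p<\infty\Big\},\qquad
\mathcal X_p=\Big\{T\in\mathcal L:\sum_{n=1}^\infty a_n(T)^p<\infty\Big\}.
\]
How much linear approximability do small entropy numbers force? The following is Conjecture 2 of \cite{entropy}.

\begin{conjecture}
If $0<p<2$ and $\frac1q=\frac1p-\frac12$, then $\mathcal E_p\subseteq\mathcal X_q$.
\end{conjecture}

The shift $\frac12$ can be seen on the identity $I_N:\ell_1^N\to\ell_2^N$. For $n\le N/2$ its approximation numbers are at least $1/\sqrt2$ (Section~\ref{sec:D}), whereas an averaging argument (Lemma~\ref{lem:maurey} below) covers the image of the unit ball by $(2N+1)^r$ balls of radius $r^{-1/2}$. So $e_n(I_N)$ is at most of order $n^{-1/2}$, up to a factor $\sqrt{\log(2N)}$, and in passing from $e_n$ to $a_n$ a factor $\sqrt n$ is lost, up to logarithms. If $\sqrt n$ were the worst possible loss, that is, if $a_n(T)\le c\sqrt n\,e_n(T)$ for all $T$, then the conjecture would follow by a short computation (given at the end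 of Section~\ref{sec:hilbert}), with $p<2$ just the condition that makes $q$ finite. This is what happens when a Hilbert space is involved.

In general it is not what happens. For $1<p<2$ the conjecture would in particular say that operators in $\mathcal E_p$ are norm limits of finite rank operators, and already this is false.

\begin{theorem}\label{thm:A}
There are real Banach spaces $E,F$, an operator $T\in\mathcal L(E,F)$ and a constant $C$ such that
\[
e_n(T)\le C\,\frac{(\log(n+1))^5}{n}\qquad\text{and}\qquad a_n(T)\ge\tfrac14\qquad\text{for all }n\ge1 .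
\]
Consequently $T\in\mathcal E_p$ for every $p>1$ and $T\notin\mathcal X_q$ for every $q<\infty$. In particular the conjecture fails for every $p$ with $1<p<2$.
\end{theorem}

Here and throughout $\log$ is the natural logarithm. The value $p=1$ is a true threshold.

\begin{theorem}\label{thm:B}
For all $T\in\mathcal L$ and $n\ge1$,
\[
\Big(\prod_{k\le n}a_k(T)\Big)^{1/n}\le2(n!)^{1/n}e_n(T),\qquad\text{hence}\qquad a_n(T)\le2n\,e_n(T).
\]
Therefore $a_n(T)\to0$ for every $T\in\mathcal E_1$, and $\mathcal E_p\subseteq\mathcal X_r$ for $0<p<1$ and $\frac1r=\frac1p-1$.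
\end{theorem}

\begin{corollary}\label{cor:threshold}
Let $0<p<\infty$. Every operator in $\mathcal E_p$ is a norm limit of finite rank operators if and only if $p\le1$.
\end{corollary}

Theorem~\ref{thm:B} applied to the operator of Theorem~\ref{thm:A} gives $e_n(T)\ge\frac1{8n}$. So the rate $1/n$ in Theorem~\ref{thm:A} and the factor $n$ in Theorem~\ref{thm:B} are best possible up to logarithms.

\begin{theorem}\label{thm:C}
If $E$ or $F$ is a Hilbert space, then $a_n(T)\le5\sqrt n\,e_n(T)$ for all $T\in\mathcal L(E,F)$ and $n\ge1$. Hence, for such $E,F$ and all $0<p<2$, $\frac1q=\frac1p-\frac12$, every $T\in\mathcal L(E,F)$ with $T\in\mathcal E_p$ belongs to $\mathcal X_q$.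
\end{theorem}

\begin{proposition}\label{prop:D}
Let $0<p<2$, $\frac1q=\frac1p-\frac12$ and $0<q'<q$. Then $\mathcal E_p\not\subseteq\mathcal X_{q'}$, even for operators with values in a Hilbert space.
\end{proposition}

The conjecture asserts an inclusion for all $0<p<2$, so Theorem~\ref{thm:A} settles it negatively. We do not decide whether $\mathcal E_p\subseteq\mathcal X_q$ for individual $p\in(0,1]$. For $p<1$, Theorem~\ref{thm:B} and Proposition~\ref{prop:D} show only that the best exponent, the supremum of all $1/r$ with $\mathcal E_p\subseteq\mathcal X_r$, lies between $\frac1p-1$ and $\frac1p-\frac12$.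

Sections~\ref{sec:idea}--\ref{sec:entropy} prove Theorem~\ref{thm:A}; the construction is a real variant, with Walsh functions, of the Enflo--Davie construction. Sections~\ref{sec:B}--\ref{sec:D} prove the other results.

\section{The idea: normalized traces and one step by hand}\label{sec:idea}

This section is motivation; the proof starts in Section~\ref{sec:construction}.

\paragraph{A trace at infinity.} To show $a_n(T)\ge\frac14$ for all $n$ it suffices to find a linear functional $\beta$ on $\mathcal L(E,F)$ with $|\beta(R)|\le4\|R\|$, $\beta(T)=1$ and $\beta(L)=0$ for all $L$ of finite rank. On a space of dimension $N$ the normalized trace $\frac1N\operatorname{tr}$ takes the value $1$ at the identity, and only the value $\frac1Nf(y)$ at a rank one operator $x\mapsto f(x)y$. So one tries $\beta=\lim\beta^k$, where $\beta^k$ is the normalized trace over a block of $2^k$ vectors. Vanishing on finite rank operators will then follow easily; what needs work is that the limit exists and is bounded by a multiple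 of $\|R\|$. For this we must control $\beta^{k+1}(R)-\beta^k(R)$.

\paragraph{One step by hand.} Let $G=\mathbb Z_2^2=\{1,u,v,uv\}$, written multiplicatively, and list values of functions in this order. Three of the four characters are
\[
\tau_1=(1,1,-1,-1),\qquad\tau_2=(1,-1,1,-1),\qquad\sigma=(1,-1,-1,1).
\]
They are orthonormal for $\langle f,f'\rangle=\frac14\sum_gf(g)f'(g)$. For a linear map $R$ on the space of functions on $G$, compare the normalized traces over $\{\sigma\}$ and $\{\tau_1,\tau_2\}$,
\[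
\beta^0(R)=\langle\sigma,R\sigma\rangle,\qquad\beta^1(R)=\tfrac12\langle\tau_1,R\tau_1\rangle+\tfrac12\langle\tau_2,R\tau_2\rangle .
\]
Writing out the inner products and using linearity of $R$ gives
\[
\beta^1(R)-\beta^0(R)=\frac14\sum_{g\in G}(R\Phi_g)(g),\qquad
\Phi_g=\tfrac12\big(\tau_1(g)\tau_1+\tau_2(g)\tau_2\big)-\sigma(g)\sigma .
\]
Since characters are multiplicative, $\Phi_g(h)=\frac12D(gh)$ with $D=\tau_1+\tau_2-2\sigma=(0,2,2,-4)$. So the four functions $\Phi_g$ are translates of $(0,1,1,-2)$, and $|\beta^1(R)-\beta^0(R)|\le2\|R\|$ for the operator norm on $\ell_\infty(G)$.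

Two points carry over to larger groups. The difference of two traces is an average of evaluations of $R\Phi_g$, so it is controlled by the norms of the $\Phi_g$ in the \emph{domain} of $R$; and the sup norms of all the $\Phi_g$ equal that of one function $\frac12D$. The bound itself, with the constant $2$, is useless when repeated infinitely often. But take a group $\mathbb Z_2^m$ of order $4N$, characters $\sigma_1,\dots,\sigma_N,\tau_1,\dots,\tau_{2N}$, all distinct, and $D=\sum\tau_j-2\sum\sigma_j$, $\Phi_g(h)=\frac1{2N}D(gh)$. By orthogonality the mean of $D^2$ is $2N+4N=6N$. So $\|D\|_\infty\ge\sqrt{6N}$, and for large $N$ a suitable random choice of the characters comes within a constant multiple of $\sqrt{\log N}$ of this lower bound. The cancellation makes $\|\Phi_g\|_\infty$ about $N^{-1/2}$, up to logarithms.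

\paragraph{Chaining the steps.} To repeat the step, the $2^{k+1}$ vectors that appear as $\tau$'s on one group $G_k$ must appear as $\sigma$'s on the next group $G_{k+1}$. So each basic vector $w_j^{k+1}$ lives on both groups, and its coefficient can be read off on either of them. The price is that $\Phi_g$, $g\in G_k$, now also has values on $G_{k-1}$ and $G_{k+1}$. Random signs make these small too.

\paragraph{Why $1/n$.} We make the unit ball of $E$ no larger than the bound for $\beta$ requires: up to closure it is the absolutely convex hull of the vectors $k^2\Phi_g$, $g\in G_k$, $k\ge1$. The weight $k^2$ gives $\|\Phi_g\|_E\le k^{-2}$ for $g\in G_k$, which is summable over $k$. Up to powers of $k$, level $k$ contributes about $2^k$ vectors of sup norm $2^{-k/2}$. The averaging argument covers their absolutely convex hull, using about $2^k$ bits, by balls of radius $2^{-k/2}\cdot(2^k)^{-1/2}=2^{-k}$. So $e_n(T)$ is about $1/n$ for $n=2^k$, up to logarithms.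

\section{The construction}\label{sec:construction}

We use two standard facts. The group $\mathbb Z_2^m$ has $2^m$ characters; they take values $\pm1$, satisfy $\chi(g)\chi(h)=\chi(gh)$, and are orthogonal: $\sum_g\chi(g)\chi'(g)=2^m\delta_{\chi\chi'}$. \emph{Hoeffding's inequality}: if $X_1,\dots,X_m$ are independent, of mean zero, and each takes values in an interval of length $2c$, then
\begin{equation}\label{eq:hoeff}
P\Big(\Big|\sum_{i\le m}X_i\Big|>t\Big)\le2e^{-t^2/(2mc^2)}\qquad(t>0).
\end{equation}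

\paragraph{Characters.} For $k\ge0$ let $G_k=\mathbb Z_2^{k+2}$, written multiplicatively; so $|G_k|=4\cdot2^k$. Partition the characters of $G_k$ into $2^k$ quadruples, and order each quadruple uniformly at random, independently. From the $j$-th quadruple let $\sigma_j^k$ be the first element and $\tau_{2j-1}^k,\tau_{2j}^k$ the second and third. (The fourth is not used; it is there because the order of the group must be a power of $2$.) This gives characters $\sigma_j^k$ $(j\le2^k)$ and $\tau_j^k$ $(j\le2^{k+1})$ of $G_k$, all distinct. Put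
\[
D_k=\sum_{j\le2^{k+1}}\tau_j^k-2\sum_{j\le2^k}\sigma_j^k .
\]
For fixed $h\in G_k$, $D_k(h)$ is the sum of the $2^k$ independent terms $\tau_{2j-1}^k(h)+\tau_{2j}^k(h)-2\sigma_j^k(h)\in[-4,4]$. Each has mean zero, because the three characters have the same distribution. By \eqref{eq:hoeff} with $c=4$ and $t^2=32\cdot2^k(k+4)$, $P(|D_k(h)|>t)\le2e^{-(k+4)}$. Summing over the $4\cdot2^k$ points $h$ gives $8\cdot2^ke^{-(k+4)}<1$. So we can fix a choice for which
\begin{equation}\label{eq:D}
\|D_k\|_\infty\le\sqrt{32\cdot2^k(k+4)}\qquad(k\ge0).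
\end{equation}

\paragraph{Signs.} For $k\ge1$ let $\varepsilon_j^k$ $(j\le2^k)$ be independent random signs, each equal to $1$ or $-1$ with probability $\frac12$. For fixed $g\in G_k$, $h\in G_{k-1}$, \eqref{eq:hoeff} with $c=1$ and $t^2=4\cdot2^k(k+4)$ bounds the probability that $|\sum_{j\le2^k}\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)|>t$ by $2e^{-2(k+4)}$. There are $8\cdot4^k$ pairs $(g,h)$, and $16\cdot4^ke^{-2(k+4)}<1$. So we can fix signs with
\begin{equation}\label{eq:signs}
\Big|\sum_{j\le2^k}\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)\Big|\le2\sqrt{2^k(k+4)}\qquad(g\in G_k,\ h\in G_{k-1},\ k\ge1).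
\end{equation}
Without signs the sum would be $2^k$ when $g$ and $h$ are the neutral elements, and there would be no cancellation there.

\paragraph{The space $F$.} Let $\Omega=\bigsqcup_{k\ge0}G_k$ be the disjoint union. For $k\ge1$ and $j\le2^k$ define $w_j^k\in c_0(\Omega)$ by
\[
w_j^k=\tau_j^{k-1}\ \text{on }G_{k-1},\qquad w_j^k=\varepsilon_j^k\sigma_j^k\ \text{on }G_k,\qquad w_j^k=0\ \text{elsewhere},
\]
and let $F$ be the closed linear span of all $w_j^k$ in $c_0(\Omega)$. For $k\ge1$ and $j\le2^k$ consider the functionals on $c_0(\Omega)$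
\[
\rho_j^k(f)=\frac1{|G_k|}\sum_{g\in G_k}\varepsilon_j^k\sigma_j^k(g)f(g),\qquad
\lambda_j^k(f)=\frac1{|G_{k-1}|}\sum_{g\in G_{k-1}}\tau_j^{k-1}(g)f(g),
\]
the readings of $f$ on the right and on the left group of $w_j^k$. Both have norm at most $1$.

\begin{lemma}\label{lem:readings}
For $k,l\ge1$, $j\le2^k$ and $i\le2^l$ we have $\rho_j^k(w_i^l)=\lambda_j^k(w_i^l)=\delta_{kl}\delta_{ij}$. Consequently $\rho_j^k=\lambda_j^k$ on $F$.
\end{lemma}

\begin{proof}
For $l=k$ this is the orthogonality of the $\sigma_j^k$, respectively of the $\tau_j^{k-1}$. Let $l\ne k$. The group $G_k$ meets the support of $w_i^l$ only if $l=k+1$; there $w_i^{k+1}=\tau_i^k$, which is orthogonal to $\sigma_j^k$. So $\rho_j^k(w_i^l)=0$. The group $G_{k-1}$ meets the support of $w_i^l$ only if $l=k-1$; there $w_i^{k-1}=\varepsilon_i^{k-1}\sigma_i^{k-1}$, which is orthogonal to $\tau_j^{k-1}$. So $\lambda_j^k(w_i^l)=0$. The second claim follows by linearity, continuity and density.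
\end{proof}

\paragraph{The vectors $\Phi_g$.} For $k\ge1$ and $g\in G_k$ let
\begin{equation}\label{eq:Phi}
\Phi_g=\frac1{2^{k+1}}\sum_{j\le2^{k+1}}\tau_j^k(g)\,w_j^{k+1}-\frac1{2^k}\sum_{j\le2^k}\varepsilon_j^k\sigma_j^k(g)\,w_j^k\in F .
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0) rectangle (2.8,0.7);
\draw (3.2,0) rectangle (6,0.7);
\draw (6.4,0) rectangle (9.2,0.7);
\node at (1.4,0.35) {$G_{k-1}$};
\node at (4.6,0.35) {$G_k$};
\node at (7.8,0.35) {$G_{k+1}$};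
\node at (-0.8,-0.65) {$w_j^k$};
\draw[thick] (0,-0.9)--(6,-0.9);
\node at (1.4,-0.6) {$\tau_j^{k-1}$};
\node at (4.6,-0.6) {$\varepsilon_j^k\sigma_j^k$};
\node at (-0.8,-1.55) {$w_i^{k+1}$};
\draw[thick] (3.2,-1.8)--(9.2,-1.8);
\node at (4.6,-1.5) {$\tau_i^k$};
\node at (7.8,-1.5) {$\varepsilon_i^{k+1}\sigma_i^{k+1}$};
\node at (-0.8,-2.45) {$\Phi_g$};
\draw[thick] (0,-2.7)--(9.2,-2.7);
\node at (1.4,-2.4) {signs};
\node at (4.6,-2.4) {$2^{-k-1}D_k(g\,\cdot)$};
\node at (7.8,-2.4) {signs};
\end{tikzpicture}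
\caption{Supports of the basic vectors $w_j^k$, $w_i^{k+1}$ and of $\Phi_g$ for $g\in G_k$. Each basic vector is a character on its left group and a signed character on its right group. On $G_k$ the function $\Phi_g$ is small by the choice of the characters; on the two neighboring groups it is small by the choice of the signs.}\label{fig:chain}
\end{figure}

\begin{lemma}\label{lem:Phi}
For $k\ge1$ and $g\in G_k$ the function $\Phi_g$ is supported on $G_{k-1}\cup G_k\cup G_{k+1}$, and $\|\Phi_g\|_\infty\le3\sqrt{(k+5)2^{-k}}$.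
\end{lemma}

\begin{proof}
The support is clear from \eqref{eq:Phi}; see Figure~\ref{fig:chain}. On $G_k$ we have $w_j^{k+1}=\tau_j^k$ and $w_j^k=\varepsilon_j^k\sigma_j^k$, so $\Phi_g(h)=2^{-k-1}D_k(gh)$, of modulus at most $2\sqrt2\sqrt{(k+4)2^{-k}}$ by \eqref{eq:D}. On $G_{k+1}$ only the first sum contributes, and by \eqref{eq:signs} for $k+1$
\[
|\Phi_g(h)|=2^{-k-1}\Big|\sum_{j\le2^{k+1}}\varepsilon_j^{k+1}\sigma_j^{k+1}(h)\tau_j^k(g)\Big|\le2\sqrt{(k+5)2^{-k-1}} .
\]
On $G_{k-1}$ only the second sum contributes, and by \eqref{eq:signs}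
\[
|\Phi_g(h)|=2^{-k}\Big|\sum_{j\le2^k}\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)\Big|\le2\sqrt{(k+4)2^{-k}} .
\]
Since $2\sqrt2<3$, all three bounds are at most $3\sqrt{(k+5)2^{-k}}$.
\end{proof}

\paragraph{The space $E$ and the operator $T$.} Let $\Lambda=\bigsqcup_{k\ge1}G_k$ and let $\delta_g$ $(g\in\Lambda)$ be the unit vectors of $\ell_1(\Lambda)$. Define $Q:\ell_1(\Lambda)\to F$ by
\[
Q\delta_g=k^2\Phi_g\qquad(g\in G_k,\ k\ge1);
\]
by Lemma~\ref{lem:Phi}, $Q$ is bounded. Let $E=Q(\ell_1(\Lambda))$ with the norm $\|x\|_E=\inf\{\|z\|_1:Qz=x\}$. This is the quotient norm of $\ell_1(\Lambda)/\ker Q$, so $E$ is a Banach space. Let $T:E\to F$ be the inclusion; it is bounded, with $\|T\|=\|Q\|$. By construction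
\begin{equation}\label{eq:Enorm}
\|\Phi_g\|_E\le k^{-2}\qquad(g\in G_k,\ k\ge1).
\end{equation}

All $w_j^k$ lie in $E$: by orthogonality of the characters of $G_k$, \eqref{eq:Phi} gives
\begin{equation}\label{eq:inE}
\sum_{g\in G_k}\tau_i^k(g)\Phi_g=\frac{|G_k|}{2^{k+1}}\,w_i^{k+1}\quad(k\ge1),\qquad
\sum_{g\in G_1}\sigma_i^1(g)\Phi_g=-\frac{|G_1|}{2}\,\varepsilon_i^1w_i^1 .
\end{equation}
The second identity and \eqref{eq:Enorm} show $\|w_i^1\|_E\le\frac2{|G_1|}\cdot|G_1|=2$.

\section{The operator is not a limit of finite rank operators}\label{sec:trace}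

For $R\in\mathcal L(E,F)$ and $k\ge1$ put
\[
\beta^k(R)=\frac1{2^k}\sum_{j\le2^k}\rho_j^k(Rw_j^k).
\]
As it stands, $\beta^k(R)$ is an average over $G_k$, and $\beta^{k+1}(R)$ one over $G_{k+1}$. But $R$ has values in $F$, so by Lemma~\ref{lem:readings} we may replace $\rho_j^{k+1}$ by $\lambda_j^{k+1}$, which also reads on $G_k$. This is the place where the double life of the $w_j^k$ is used:
\begin{align*}
\beta^{k+1}(R)-\beta^k(R)
&=\frac1{|G_k|}\sum_{g\in G_k}\Big(\frac1{2^{k+1}}\sum_{j\le2^{k+1}}\tau_j^k(g)(Rw_j^{k+1})(g)-\frac1{2^k}\sum_{j\le2^k}\varepsilon_j^k\sigma_j^k(g)(Rw_j^k)(g)\Big)\\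
&=\frac1{|G_k|}\sum_{g\in G_k}(R\Phi_g)(g).
\end{align*}
By \eqref{eq:Enorm}, $|\beta^{k+1}(R)-\beta^k(R)|\le\|R\|k^{-2}$. Moreover $|\beta^1(R)|\le\max_j\|Rw_j^1\|_\infty\le2\|R\|$. Since $\sum k^{-2}<\infty$, the limit $\beta(R)=\lim_k\beta^k(R)$ exists; it is linear in $R$ and
\[
|\beta(R)|\le\Big(2+\frac{\pi^2}6\Big)\|R\|\le4\|R\| .
\]

By Lemma~\ref{lem:readings}, $\beta^k(T)=1$ for all $k$, so $\beta(T)=1$.

Next, $\beta$ vanishes on finite rank operators. Such an operator is a finite sum of operators $f\otimes y:x\mapsto f(x)y$ with $f\in E^*$, $y\in F$. If $y=w_i^l$, then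
\[
\beta^k(f\otimes w_i^l)=\frac1{2^k}\sum_{j\le2^k}f(w_j^k)\rho_j^k(w_i^l)=0\qquad(k>l),
\]
so $\beta(f\otimes w_i^l)=0$. By linearity $\beta(f\otimes y)=0$ for $y$ in the span of the $w_i^l$. This span is dense in $F$ and $|\beta(f\otimes y)|\le4\|f\|\|y\|$, so $\beta(f\otimes y)=0$ for all $y\in F$.

Hence $1=\beta(T-L)\le4\|T-L\|$ for every finite rank operator $L\in\mathcal L(E,F)$, that is,
\begin{equation}\label{eq:lower}
a_n(T)\ge\tfrac14\qquad(n\ge1).
\end{equation}

\section{Covering lemmas}\label{sec:cover}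

Balls are closed. If $S(U_X)$, for an operator $S:X\to Y$, is covered by at most $2^{n-1}$ balls of radius $\rho$ in $Y$, then $e_n(S)\le\rho$. We need one covering for low levels, where the dimension is small, one for middle levels, and a way to put the levels together.

\begin{lemma}\label{lem:vol}
In a real normed space of dimension $d$, a ball of radius $s$ is covered by at most $(1+2/\delta)^d$ balls of radius $\delta s$, for $0<\delta\le1$.
\end{lemma}

\begin{proof}
By scaling and translation consider the unit ball $U$. Take points of $U$ with mutual distances larger than $\delta$. The balls of radius $\delta/2$ around them are disjoint and lie in $(1+\delta/2)U$, so comparison of volumes shows that there are at most $(1+2/\delta)^d$ of them. For a maximal set of such points the balls of radius $\delta$ cover $U$.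
\end{proof}

\begin{lemma}[Maurey]\label{lem:maurey}
Let $N,r\in\mathbb N$, $s>0$, and let $v_1,\dots,v_N$ be vectors of norm at most $s$ in a Banach space $Y$. Their absolutely convex hull is covered by at most $(2N+1)^r$ balls of radius
\[
\text{\textup{(a)}}\quad2s\sqrt{\log(2M)/r}\ \text{ if }Y=\ell_\infty^M;\qquad
\text{\textup{(b)}}\quad s\,r^{-1/2}\ \text{ if }Y\text{ is a Hilbert space.}
\]
\end{lemma}

\begin{proof}
Let $x=\sum_it_iv_i$ with $\sum_i|t_i|\le1$. Let $Y_1,\dots,Y_r$ be independent random vectors, each equal to $\operatorname{sgn}(t_i)v_i$ with probability $|t_i|$ and to $0$ with the remaining probability. Then $\mathbb EY_l=x$. The average $\frac1r\sum_lY_l$ is among the at most $(2N+1)^r$ vectors $\frac1r\sum_{l\le r}y_l$ with $y_l\in\{0,\pm v_1,\dots,\pm v_N\}$, and this set of vectors does not depend on $x$. It remains to see that for some outcome the average is as close to $x$ as claimed.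

(a) Fix a coordinate $m\le M$. The variables $Y_l(m)-x(m)$ have mean zero and values in an interval of length $2s$. By \eqref{eq:hoeff} with $c=s$,
\[
P\Big(\Big|\frac1r\sum_lY_l(m)-x(m)\Big|>u\Big)\le2e^{-ru^2/(2s^2)} .
\]
With $u=2s\sqrt{\log(2M)/r}$ the sum over the $M$ coordinates is at most $2M(2M)^{-2}<1$.

(b) By independence, $\mathbb E\|\frac1r\sum_lY_l-x\|^2=\frac1r\mathbb E\|Y_1-x\|^2\le\frac1r\mathbb E\|Y_1\|^2\le s^2/r$.
\end{proof}

\begin{lemma}\label{lem:glue}
Let $X=(\bigoplus_{k\ge1}X_k)_{\ell_1}$, let $S:X\to Y$ be bounded and let $S_k$ be its restriction to $X_k$. Let $k_0\ge1$ be an integer. Suppose that $S_k(U_{X_k})$ is covered by at most $m_k$ balls of radius $\rho_k$ for $k\le k_0$, and that $\sum_{k>k_0}\|S_k\|<\infty$. Then $S(U_X)$ is covered by at most $\prod_{k\le k_0}m_k$ balls of radius $\sum_{k\le k_0}\rho_k+\sum_{k>k_0}\|S_k\|$.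
\end{lemma}

\begin{proof}
If $x=(x_k)\in U_X$, then $x_k\in U_{X_k}$ and $Sx=\sum_kS_kx_k$. For $k\le k_0$ choose a center $c_k$ from the covering of $S_k(U_{X_k})$ with $\|S_kx_k-c_k\|\le\rho_k$. Then $\|Sx-\sum_{k\le k_0}c_k\|$ is at most the stated radius, and there are at most $\prod_{k\le k_0} m_k$ sums $\sum_{k\le k_0} c_k$.
\end{proof}

\begin{lemma}\label{lem:invert}
Let $S$ be a bounded operator, let $a\ge0$ and $b,c_1,c_2>0$, and suppose that for every integer $K\ge1$ we have $e_n(S)\le c_1K^a2^{-bK}$ whenever $n\ge c_2K^22^K$. Then $e_n(S)\le c_3n^{-b}(\log(n+1))^{a+2b}$ for all $n\ge1$, where $c_3$ depends only on $a,b,c_1,c_2$ and $\|S\|$.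
\end{lemma}

\begin{proof}
We may assume $c_2\ge1$. Let $n\ge2c_2$ and let $K\ge1$ be maximal with $c_2K^22^K\le n$. Then $K\le\log_2n\le2\log(n+1)$ and $n<c_2(K+1)^22^{K+1}\le8c_2K^22^K$, so $2^{-bK}\le(8c_2K^2/n)^b$ and $e_n(S)\le c_1(8c_2)^bK^{a+2b}n^{-b}$. The finitely many $n<2c_2$ are covered by $e_n(S)\le\|S\|$ after enlarging the constant.
\end{proof}

We also use, for $a\ge0$ and $\theta>0$, the bound
\begin{equation}\label{eq:tail}
\sum_{k\ge K}k^a2^{-\theta k}\le C_{a,\theta}K^a2^{-\theta K}\qquad(K\ge1),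
\end{equation}
which holds because $k=K+i\le K(1+i)$.

\section{The entropy numbers of the operator}\label{sec:entropy}

\paragraph{Reduction to $Q$.} Consider $Q$ as an operator into $c_0(\Omega)$, and let $\varepsilon>e_n(Q)$ and $\eta>0$. By definition of the quotient norm, $T(U_E)\subseteq(1+\eta)Q(U_{\ell_1(\Lambda)})$, so $T(U_E)$ is covered by at most $2^{n-1}$ balls of $c_0(\Omega)$ of radius $(1+\eta)\varepsilon$. The centers need not lie in $F$. Discard the balls that do not meet $T(U_E)$, and replace each remaining center by a point of $T(U_E)$ in that ball, doubling the radius. Letting $\eta\to0$ and $\varepsilon\to e_n(Q)$ we obtain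
\begin{equation}\label{eq:TQ}
e_n(T)\le2\,e_n\big(Q:\ell_1(\Lambda)\to c_0(\Omega)\big).
\end{equation}

\paragraph{Three ranges of levels.} Let $Q_k$ be the restriction of $Q$ to $\ell_1(G_k)$. The set $Q_k(U_{\ell_1(G_k)})$ is the absolutely convex hull of the vectors $k^2\Phi_g$, $g\in G_k$, and by Lemma~\ref{lem:Phi}
\[
\|Q_k\|\le s_k:=3k^2\sqrt{k+5}\,2^{-k/2} .
\]
Fix an integer $K\ge1$. Up to powers of $K$, we spend about $2^K$ bits and aim at radius about $2^{-K}$. The dimensions of the levels below $K$ add up to at most a constant times $2^K$, so the volume bound is affordable there. At level $k\ge K$ Lemma~\ref{lem:maurey} with $r=2^K$ gives radius about $2^{-k/2}2^{-K/2}$, which is $2^{-K}$ at $k=K$ and decreases afterwards. Levels above $2K$ have norm about $2^{-K}$ or less and cost nothing. In detail, with absolute constants $C$ that may change at each occurrence: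

\begin{itemize}
\item $1\le k<K$. Lemma~\ref{lem:vol} in the range of $Q_k$, of dimension at most $4\cdot2^k$, with $\delta=2^{-K}$ gives at most $(1+2\cdot2^K)^{4\cdot2^k}\le2^{4\cdot2^k(K+2)}$ balls of radius $2^{-K}s_k$. The base $2$ logarithms of these numbers add up to at most $4(K+2)2^K\le12K^22^K$, the radii to at most $2^{-K}\sum_ks_k\le C2^{-K}$.
\item $K\le k\le2K$. We use Lemma~\ref{lem:maurey}(a) with $N=|G_k|=4\cdot2^k$, with $M=|G_{k-1}|+|G_k|+|G_{k+1}|=14\cdot2^k$ (the vectors are supported on these three groups), $s=s_k$ and $r=2^K$. Here $2N+1\le2^{k+4}$ and $\log(2M)=\log28+k\log2\le k+5$. So we get at most $2^{(k+4)2^K}$ balls of radius $2s_k\sqrt{(k+5)2^{-K}}$. The base $2$ logarithms add up to at most $(K+1)(2K+4)2^K\le12K^22^K$. The radii add up to at most $\sum_{k\ge K}6k^2(k+5)2^{-k/2}2^{-K/2}\le CK^32^{-K}$, by \eqref{eq:tail}.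
\item $k>2K$. Here $\sum_{k>2K}\|Q_k\|\le\sum_{k>2K}s_k\le CK^{5/2}2^{-K}$, by \eqref{eq:tail} with $2K+1$ in place of $K$.
\end{itemize}
By Lemma~\ref{lem:glue} with $k_0=2K$, $Q(U_{\ell_1(\Lambda)})$ is covered by at most $2^{24K^22^K}$ balls of radius $CK^32^{-K}$. Since $24K^22^K\le25K^22^K-1$,
\[
e_n(Q)\le CK^32^{-K}\qquad\text{whenever }n\ge25K^22^K .
\]
Lemma~\ref{lem:invert} with $a=3$, $b=1$ gives $e_n(Q)\le Cn^{-1}(\log(n+1))^5$ for all $n\ge1$, and \eqref{eq:TQ} gives the same for $T$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]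
The two estimates are the bound just proved and \eqref{eq:lower}. For $p>1$ we have $\sum_n\big((\log(n+1))^5/n\big)^p<\infty$, so $T\in\mathcal E_p$; and $\sum_na_n(T)^q=\infty$ for all $q<\infty$. If $1<p<2$ and $\frac1q=\frac1p-\frac12$, then $0<q<\infty$ and $T\in\mathcal E_p\setminus\mathcal X_q$.
\end{proof}

\section{Volumes and determinants: the threshold $p=1$}\label{sec:B}

Upper bounds for $a_n$ by $e_n$ come from one volume comparison, in which only the choice of two norms on $\mathbb R^n$ varies.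

\begin{lemma}\label{lem:det}
Let $X,Y$ be $\mathbb R^n$ with two norms, let $T\in\mathcal L(E,F)$, and let $A:X\to E$, $B:F\to Y$ be linear of norm at most $1$. Then
\[
|\det(BTA)|\operatorname{vol}(U_X)\le2^{n-1}e_n(T)^n\operatorname{vol}(U_Y).
\]
\end{lemma}

\begin{proof}
Let $\varepsilon>e_n(T)$. The set $BTA(U_X)\subseteq B(T(U_E))$ is covered by at most $2^{n-1}$ translates of $\varepsilon U_Y$, so its volume $|\det(BTA)|\operatorname{vol}(U_X)$ is at most $2^{n-1}\varepsilon^n\operatorname{vol}(U_Y)$. Let $\varepsilon\to e_n(T)$.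
\end{proof}

In a general Banach space the vectors and functionals at our disposal only give maps from $\ell_1^n$ and into $\ell_\infty^n$, where $\big(\operatorname{vol}(U_Y)/\operatorname{vol}(U_X)\big)^{1/n}=(n!)^{1/n}\le n$. In Section~\ref{sec:hilbert} a Hilbert space allows us to replace one of them by $\ell_2^n$, and the ratio drops to order $\sqrt n$.

To find large determinants, let $\Delta_0=1$ and
\[
\Delta_k=\sup\Big\{\big|\det(\langle Tx_i,y_j\rangle)_{i,j\le k}\big|:\ x_i\in U_E,\ y_j\in U_{F^*}\Big\}<\infty\qquad(k\ge1);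
\]
finiteness holds because all entries are bounded by $\|T\|$. The idea is that a nearly maximal determinant provides a good approximating operator. If $\langle Tx_1,y_1\rangle\ne0$, subtract from $T$ the rank one operator $Lx=\frac{\langle Tx,y_1\rangle}{\langle Tx_1,y_1\rangle}Tx_1$. Then
\[
\det\begin{pmatrix}\langle Tx_1,y_1\rangle&\langle Tx_1,y\rangle\\\langle Tx,y_1\rangle&\langle Tx,y\rangle\end{pmatrix}=\langle Tx_1,y_1\rangle\,\langle(T-L)x,y\rangle ,
\]
so if $x_1,y_1$ almost attain $\Delta_1=\|T\|$, then $\|T-L\|$ is at most about $\Delta_2/\Delta_1$. The general step is the same.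

\begin{lemma}\label{lem:delta}
$a_k(T)\Delta_{k-1}\le\Delta_k$ for $k\ge1$. Hence $\prod_{k\le n}a_k(T)\le\Delta_n$.
\end{lemma}

\begin{proof}
The case $\Delta_{k-1}=0$ is trivial. Let $\Delta_{k-1}>0$ and $0<\eta<1$. Choose $x_i\in U_E$, $y_j\in U_{F^*}$ $(i,j<k)$ such that $M=(\langle Tx_i,y_j\rangle)_{i,j<k}$ satisfies $|\det M|\ge(1-\eta)\Delta_{k-1}$, and put
\[
Lx=\sum_{i,j<k}\langle Tx,y_j\rangle(M^{-1})_{ji}\,Tx_i ,\qquad\operatorname{rank}L<k .
\]
(For $k=1$, $M$ is empty with determinant $1$, and $L=0$.) For $x\in U_E$ and $y\in U_{F^*}$ border $M$ by the row $(\langle Tx,y_j\rangle)_j$, the column $(\langle Tx_i,y\rangle)_i$ and the corner entry $\langle Tx,y\rangle$. By the Schur complement formula the determinant of the bordered matrix is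
\[
\det M\cdot\Big(\langle Tx,y\rangle-\sum_{i,j<k}\langle Tx,y_j\rangle(M^{-1})_{ji}\langle Tx_i,y\rangle\Big)=\det M\cdot\langle(T-L)x,y\rangle ,
\]
and its modulus is at most $\Delta_k$. Taking suprema over $x$ and $y$, $a_k(T)\le\|T-L\|\le\Delta_k/((1-\eta)\Delta_{k-1})$. Let $\eta\to0$. The second claim follows by induction: $\prod_{k\le n}a_k(T)\le a_n(T)\Delta_{n-1}\le\Delta_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $x_i\in U_E$, $y_j\in U_{F^*}$ $(i,j\le n)$, let $A:\ell_1^n\to E$ send the $i$-th unit vector to $x_i$, and let $B:F\to\ell_\infty^n$, $By=(\langle y,y_j\rangle)_j$. Both have norm at most $1$, and the matrix of $BTA$ has the entries $\langle Tx_i,y_j\rangle$. The unit balls of $\ell_1^n$ and $\ell_\infty^n$ have volumes $2^n/n!$ and $2^n$, so Lemma~\ref{lem:det} gives $\Delta_n\le n!\,2^{n-1}e_n(T)^n$. With Lemma~\ref{lem:delta},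
\[
\prod_{k\le n}a_k(T)\le n!\,2^{n-1}e_n(T)^n ,
\]
which implies the first inequality of the theorem. As $(a_k(T))$ is nonincreasing, $a_n(T)\le2(n!)^{1/n}e_n(T)\le2n\,e_n(T)$.

If $\sum e_n(T)<\infty$, then $n\,e_{2n}(T)\le\sum_{n<m\le2n}e_m(T)\to0$ by monotonicity; hence $n\,e_n(T)\to0$ and $a_n(T)\to0$. Let $0<p<1$, $\frac1r=\frac1p-1$, so that $r-p=pr$, and let $S=\sum e_n(T)^p<\infty$. Monotonicity gives $n\,e_n(T)^p\le S$, so
\[
(n\,e_n(T))^r=e_n(T)^p\,\big(n\,e_n(T)^p\big)^r\le S^r\,e_n(T)^p,\qquad\sum_na_n(T)^r\le2^rS^{r+1}<\infty .\qedhere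
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]
If $p\le1$, then $\mathcal E_p\subseteq\mathcal E_1$ and Theorem~\ref{thm:B} applies. If $p>1$, the operator of Theorem~\ref{thm:A} lies in $\mathcal E_p$ and is not a norm limit of finite rank operators.
\end{proof}

\section{Hilbert spaces: the conjectured inclusion holds}\label{sec:hilbert}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In a Hilbert space orthogonal projections provide the approximating operators, and a Gram--Schmidt process produces a triangular matrix whose diagonal is controlled by the $a_k(T)$. Let $0<\eta<1$. We may assume $a_n(T)>0$, so $a_k(T)>0$ for $k\le n$. Let $\omega_n$ be the volume of the Euclidean unit ball $B_2^n$, and write $(\cdot,\cdot)$ for inner products.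

\emph{The domain is a Hilbert space $E=H$.} Identify $H^*$ with $H$, so that $T^*$ maps $F^*$ to $H$. Choose $y_k\in U_{F^*}$ inductively for $k\le n$: let $P_{k-1}$ be the orthogonal projection onto $\operatorname{span}\{T^*y_i:i<k\}$. Since $\operatorname{rank}(TP_{k-1})<k$,
\[
a_k(T)\le\|T(I-P_{k-1})\|=\sup_{y\in U_{F^*}}\|(I-P_{k-1})T^*y\| ,
\]
so there is $y_k\in U_{F^*}$ with $\|(I-P_{k-1})T^*y_k\|\ge(1-\eta)a_k(T)$. Let $h_k$ be the normalized vector $(I-P_{k-1})T^*y_k$. The $h_k$ are orthonormal, and $h_i$ is orthogonal to $T^*y_k$ for $k<i$. So the matrix with entries $\langle Th_i,y_k\rangle=(h_i,T^*y_k)$ is triangular, with diagonal entries $(h_k,T^*y_k)=\|(I-P_{k-1})T^*y_k\|\ge(1-\eta)a_k(T)$. Apply Lemma~\ref{lem:det} with $X=\ell_2^n$, $Y=\ell_\infty^n$, $A$ mapping the $i$-th unit vector to $h_i$, and $By=(\langle y,y_k\rangle)_k$. After $\eta\to0$,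
\[
\omega_n\prod_{k\le n}a_k(T)\le2^{n-1}\big(2e_n(T)\big)^n .
\]
Since $[-n^{-1/2},n^{-1/2}]^n\subseteq B_2^n$, we have $\omega_n\ge(2/\sqrt n)^n$. So $a_n(T)\le2\sqrt n\,e_n(T)$.

\emph{The range is a Hilbert space $F=H$.} Choose $x_k\in U_E$ inductively for $k\le n$: let $P_{k-1}$ be the orthogonal projection onto $\operatorname{span}\{Tx_i:i<k\}$. Since $\operatorname{rank}(P_{k-1}T)<k$, we have $\|(I-P_{k-1})T\|\ge a_k(T)$, and there is $x_k\in U_E$ with $\|(I-P_{k-1})Tx_k\|\ge(1-\eta)a_k(T)$. Let $h_k$ be the normalized vector $(I-P_{k-1})Tx_k$. The $h_k$ are orthonormal, and $(Tx_i,h_k)=0$ for $i<k$, while $(Tx_k,h_k)\ge(1-\eta)a_k(T)$. Apply Lemma~\ref{lem:det} with $X=\ell_1^n$, $Y=\ell_2^n$, $A$ mapping the $i$-th unit vector to $x_i$, and $By=((y,h_k))_k$. After $\eta\to0$,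
\[
\frac{2^n}{n!}\prod_{k\le n}a_k(T)\le2^{n-1}e_n(T)^n\,\omega_n .
\]
From $\Gamma(x+1)\ge\int_x^\infty t^xe^{-t}\,dt\ge x^xe^{-x}$ with $x=n/2$ we get $\omega_n=\pi^{n/2}/\Gamma(\frac n2+1)\le(2\pi e/n)^{n/2}$. Hence $a_n(T)\le(n!\,\omega_n)^{1/n}e_n(T)\le\sqrt{2\pi e\,n}\;e_n(T)\le5\sqrt n\,e_n(T)$.

\emph{The inclusion.} Let $\frac1q=\frac1p-\frac12$, so that $q-p=\frac{pq}2$, and let $S=\sum e_n(T)^p<\infty$. Monotonicity gives $n\,e_n(T)^p\le S$, so
\[
(\sqrt n\,e_n(T))^q=e_n(T)^p\,\big(n\,e_n(T)^p\big)^{q/2}\le S^{q/2}e_n(T)^p,\qquad\sum_na_n(T)^q\le5^qS^{1+q/2}<\infty .\qedhere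
\]
\end{proof}

\section{The exponent $q$ cannot be lowered}\label{sec:D}

\begin{proof}[Proof of Proposition~\ref{prop:D}]
Choose $s$ with $q'<s<q$. We sum copies of the test operators $I_N:\ell_1^N\to\ell_2^N$ from the introduction, with weights that make $a_n$ decay no faster than $n^{-1/s}$:
\[
T=\bigoplus_{k\ge1}2^{-k/s}I_{2^k}:\ \Big(\bigoplus_{k\ge1}\ell_1^{2^k}\Big)_{\ell_1}\to\Big(\bigoplus_{k\ge1}\ell_2^{2^k}\Big)_{\ell_2} .
\]

\emph{Approximation numbers.} Let $L:\ell_1^N\to\ell_2^N$ with $\operatorname{rank}L<n\le N$, let $\mathbf e_i$ be the unit vectors, and let $P$ be the orthogonal projection onto the orthogonal complement of the range of $L$. Regard $I_N$ and $L$ as matrices with Hilbert--Schmidt norm $\|\cdot\|_{HS}$. Since $P(I_N-L)=P$,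
\[
N\|I_N-L\|^2\ge\sum_{i\le N}\|\mathbf e_i-L\mathbf e_i\|_2^2=\|I_N-L\|_{HS}^2\ge\|P\|_{HS}^2\ge N-n+1 .
\]
So $a_n(I_N)\ge1/\sqrt2$ for $n\le N/2$. Composing $T$ with the canonical injection and projection of the $k$-th summands, both of norm one, we get $a_n(T)\ge2^{-k/s}a_n(I_{2^k})\ge2^{-k/s}/\sqrt2$ for $n\le2^{k-1}$. For the least such $k\ge1$ we have $2^k\le4n$, hence $a_n(T)\ge(4n)^{-1/s}/\sqrt2$. Since $q'<s$, $\sum a_n(T)^{q'}=\infty$.

\emph{Entropy numbers.} Put $b=\frac1s+\frac12$, so $bs=1+\frac s2$, and let $K\ge1$ be an integer. Constants $C_s$ depend only on $s$ and may change. As in Section~\ref{sec:entropy} we cover the image of the unit ball of the $k$-th summand. It is the absolutely convex hull of $2^k$ vectors of norm $2^{-k/s}$ in a space of dimension $2^k$.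
\begin{itemize}
\item $1\le k<K$. Lemma~\ref{lem:vol} with $\delta=2^{-bK}$ gives at most $(1+2\cdot2^{bK})^{2^k}\le2^{(bK+2)2^k}$ balls of radius $2^{-bK}2^{-k/s}$. The base $2$ logarithms add up to at most $(bK+2)2^K$, the radii to at most $C_s2^{-bK}$.
\item $K\le k\le bsK$. Lemma~\ref{lem:maurey}(b) with $N=2^k$, norm bound $2^{-k/s}$ and $r=2^K$ gives at most $(2\cdot2^k+1)^{2^K}\le2^{(k+2)2^K}$ balls of radius $2^{-k/s}2^{-K/2}$. There are at most $\frac s2K+1$ such $k$, so the base $2$ logarithms add up to at most $(\frac s2K+1)(bsK+2)2^K$. The radii add up to at most $C_s2^{-K/s}2^{-K/2}=C_s2^{-bK}$.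
\item $k>bsK$. Here the norms add up to $\sum_{k>bsK}2^{-k/s}\le C_s2^{-bK}$.
\end{itemize}
By Lemma~\ref{lem:glue} with $k_0=\lfloor bsK\rfloor$, $e_n(T)\le C_s2^{-bK}$ whenever $n\ge C_sK^22^K$. Lemma~\ref{lem:invert} with $a=0$ gives $e_n(T)\le C_s\,n^{-b}(\log(n+1))^{2b}$. Since $b>\frac1q+\frac12=\frac1p$, we have $bp>1$ and $\sum e_n(T)^p<\infty$. Thus $T\in\mathcal E_p\setminus\mathcal X_{q'}$, and $T$ has values in a Hilbert space.
\end{proof}

\begin{thebibliography}{1}
\bibitem{entropy}
\emph{Entropy Numbers Of Operators In Banach Spaces},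
\url{http://2nifoia.257.cz/bitstream/handle/10338.dmlcz/700999/Toposym_04-1976-1_7.pdf}.
\end{thebibliography}

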